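# Infinitely many spectra of strongly minimal disintegrated theories in arity four

## 1. Named points and unnamed points

Take an infinite set of points $d_0,d_1,d_2,\dots$, each with its own name: for every $n$ there is a unary predicate $V_n$ that is true of $d_n$ and of nothing else. Now add $\alpha$ points without names, where $\alpha\in\{0,1,2,\dots\}\cup\{\omega\}$, and call the result
$$M_\alpha=\{d_n:n\in\omega\}\cup\{c_i:i<\alpha\}\qquad\text{(all points distinct).}$$
Can a computer present $M_\alpha$, that is, can we take $\omega$ as the universe so that the truth of $V_n(a)$ is decidable in $(n,a)$? Certainly. If $\alpha$ is finite, let the number $i<\alpha$ play $c_i$ and let $\alpha+n$ play $d_n$; if $\alpha=\omega$, let $2i$ play $c_i$ and $2n+1$ play $d_n$.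

Let us now spoil $M_1,M_2,\dots,M_\omega$ by further unary predicates while keeping $M_0$ presentable. Let $\varphi_0,\varphi_1,\dots$ list the partial computable functions. We read each $\varphi_n$ as a procedure which, given an atomic sentence about natural numbers such as $Z_7(12)$, may output "true", may output "false", or may never answer. Every computable presentation is computed by some $\varphi_n$. Let $e\in\omega$ code, bijectively, the pairs $(n_e,b_e)\in\omega^2$, and add one predicate $Z_e$ for each $e$. Let $s_e$ be the least $s$ such that $\varphi_{n_e}$ outputs "false" on $Z_e(b_e)$ within $s$ steps, and $s_e=\infty$ if there is none. Put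
$$Z_e=\emptyset\ \text{ if } s_e=\infty,\qquad Z_e=M_\alpha\setminus\{d_n:n<s_e\}\ \text{ if } s_e<\infty .$$
For instance, if $s_e=3$, then $Z_e$ is false at $d_0,d_1,d_2$ and true at $d_3,d_4,\dots$ and at all $c_i$.

The structure $M_0$ stays presentable: $Z_e(d_n)$ holds if and only if $s_e\le n$, and this is decided by running $\varphi_{n_e}$ for $n$ steps. Now let $\alpha\ge1$ and suppose $\varphi_n$ computes a copy of $M_\alpha$. Let $b$ be the number that plays $c_0$, and let $e$ code $(n,b)$. If $s_e=\infty$, then $Z_e(b)$ is false, so $\varphi_n$ outputs "false" on it at some time, and $s_e<\infty$, a contradiction. If $s_e<\infty$, then $Z_e(b)$ is true, but $\varphi_n$ said "false", again a contradiction. So exactly $M_0$ is computable.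

A third variant: drop the $Z_e$, fix a noncomputable set $K$, and add unary $A_n$ with $A_n=M_\alpha$ if $n\in K$ and $A_n=\emptyset$ otherwise. Then no $M_\alpha$ is computable, because a computable copy would decide $K$ by evaluating $A_n(0)$.

So the set of those $\alpha$ for which $M_\alpha$ is computable was all of $\omega+1$ in the first case, $\{0\}$ in the second, and $\emptyset$ in the third. Which other sets can occur, and how many are there if the arity of the relations is bounded?

## 2. Strong minimality, disintegration, spectra

Let $T$ be a complete first-order theory in a computable, possibly infinite, relational language.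

**Definition (strongly minimal).** $T$ is strongly minimal if for every formula $\phi(x,\bar y)$ there is $N\in\omega$ such that for every $M\models T$ and every tuple $\bar a$ from $M$, one of $\{x: M\models\phi(x,\bar a)\}$ and $\{x:M\models\neg\phi(x,\bar a)\}$ has size $<N$.

**Definition (acl, independence, disintegration).** For $A\subseteq M$ and $b\in M$, $b\in\mathrm{acl}(A)$ if some formula with parameters from $A$ defines a finite set containing $b$. A set is independent if no element of it is algebraic over the rest. A strongly minimal $T$ is disintegrated if $\mathrm{acl}(A)=\bigcup_{a\in A}\mathrm{acl}(\{a\})$ for all $M\models T$ and $A\subseteq M$.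

As usual we read this identity for $A\neq\emptyset$; otherwise no theory with a model of dimension $0$ would qualify. Section 12 treats a version in which the identity holds for all $A$.

An example of disintegration is a set on which the group $\mathbb Z$ acts freely, with the relation "$y=x+1$": being algebraic over $A$ will turn out to mean lying in the orbit of some $a\in A$. By contrast, in a $\mathbb Q$-vector space of dimension at least $2$, with linearly independent $a,b$, we have $a+b\in\mathrm{acl}(\{a,b\})$. But $\mathrm{acl}(\{a\})\subseteq\mathbb Qa$, since a vector $v\notin\mathbb Qa$ can be moved to each of $v,2v,3v,\dots$ by automorphisms fixing $a$. Likewise $\mathrm{acl}(\{b\})\subseteq\mathbb Qb$. So $a+b$ is algebraic over neither $a$ nor $b$, and the identity fails.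

We use the textbook fact that the countable models of a strongly minimal theory in a countable language are determined up to isomorphism by their dimension, the size of a maximal independent subset. They form an elementary chain $M_0\preceq M_1\preceq\cdots\preceq M_\omega$, where $M_0$ is the prime model and $M_\alpha$ is called the $\alpha$th model.

**Definition (spectrum).** A model is computable if it has a presentation with universe $\omega$ whose atomic diagram is computable. The spectrum of computable models of $T$ is the set $S\subseteq\omega+1$ with $\alpha\in S$ if and only if $M_\alpha$ has a computable presentation.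

The paper "Spectra Of Computable Models" (https://people.math.wisc.edu/~slempp/papers/spectra-.pdf) contains the following.

**Conjecture.** For $m\ge1$, there are only finitely many spectra of computable models of strongly minimal disintegrated theories $T$ in computable relational languages of arity at most $m$.

We prove that this is false.

**Theorem A.** For each $p\ge1$ there is a strongly minimal disintegrated theory $T$ in the language $L=\{U\}\cup\{P_e,E_e:e\in\omega\}$ ($U$ unary, $P_e$ binary, $E_e$ $4$-ary) with spectrum exactly $\{0,1,\dots,p\}$.

Hence for every $m\ge4$ there are infinitely many spectra, and the conjecture, stated for all $m\geq 1$, fails for every $m\ge4$. Nothing is claimed about $m\le3$.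

**Theorem B (not needed for the refutation).** Every initial segment of $\omega+1$, namely $\emptyset$, $\{0,\dots,p\}$ $(p\in\omega)$, $\omega=\{0,1,2,\dots\}$ and $\omega+1$, is the spectrum of a strongly minimal disintegrated theory in a computable relational language of arity at most $4$.

All our theories arise as reducts of easily understood theories. The following lemma does the transfer once and for all.

**Lemma 1 (reducts).** Let $T^+$ be a complete strongly minimal theory in a countable language $L^+$. Let each symbol of a relational language $L$ be defined by an $L^+$-formula, and let $T$ be the set of $L$-sentences that follow from $T^+$ and these definitions. Then $T$ is complete and strongly minimal. Every $N\models T$ has an elementary extension $N'$ that is the $L$-reduct of a model of $T^+$. For $A\subseteq N$, the set $\mathrm{acl}_L(A)$ is the same in $N$ and in $N'$, and it is contained in $\mathrm{acl}^+(A)$ computed in $N'$.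

*Proof.* Each $L$-sentence translates into an $L^+$-sentence, which $T^+$ decides; so $T$ is complete. For an $L$-formula $\phi(x,\bar y)$, the bound $N$ supplied by $T^+$ for the translation of $\phi$ is expressed by the $L$-sentence "for all $\bar y$, fewer than $N$ elements satisfy $\phi$ or fewer than $N$ satisfy $\neg\phi$". It holds in all models of $T^+$, so it is in $T$. Now let $N\models T$. If $N\models\psi(\bar n)$ with $\psi$ an $L$-formula, then $\exists\bar x\,\psi$ is in $T$ by completeness, hence true in all models of $T^+$. By compactness the elementary diagram of $N$ is consistent with $T^+$ and the definitions, which gives $N'$. If a formula over $A\subseteq N$ has exactly $k$ solutions in $N'$, then it has exactly $k$ solutions in $N$, and these are the same ones. The final inclusion holds because $L$-formulas translate into $L^+$-formulas. $\square$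

**The theories of Section 1.** Let $T^+_0$ be the theory of infinitely many distinct constants $d_n$.

Quantifier elimination. Let $\bar a$ be a tuple in $A\models T_0^+$. The model $A$ is infinite, so it has an uncountable elementary extension, with uncountably many unnamed points. A countable elementary submodel of it contains $\bar a$ and infinitely many unnamed points. So we may compare two tuples $\bar a,\bar b$ with the same quantifier-free type in two countable models with infinitely many unnamed points. The map $d_n\mapsto d_n$, $a_l\mapsto b_l$ is a well-defined bijection between sets with countably infinite complements, so it extends to an isomorphism. Thus quantifier-free types determine complete types, and $T^+_0$ has quantifier elimination. For the empty tuple this gives completeness, since $d_n=d_m$ holds exactly when $n=m$.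

Algebraic closure. Each atomic formula involving $x$ is equivalent to true, false, $x=y$ or $x=d_n$. So a quantifier-free $\phi(x,\bar a)$ with $n$ atomic subformulas has constant truth value off at most $n$ points, and $T_0^+$ is strongly minimal. A formula over $A$ that is true of some $b\notin A\cup\{d_n:n\in\omega\}$ has its generic truth value at $b$, so it is true of cofinitely many points. Hence $\mathrm{acl}^+(A)=A\cup\{d_n:n\in\omega\}$.

The predicates $V_n$, $Z_e$, $A_n$ are each interpreted, uniformly in $\alpha$, as a finite set of $d_n$'s or as the complement of one, so they are quantifier-free definable in $T_0^+$. Quantifier elimination gives $M_\alpha\preceq M_\beta$ for $\alpha\le\beta$. Lemma 1 applies, and $\mathrm{acl}_L(A)\supseteq A\cup\{d_n:n\in\omega\}$ because of the $V_n$; so $\mathrm{acl}_L(A)=A\cup\{d_n:n\in\omega\}$, the theory is disintegrated, $\dim M_\alpha=\alpha$, and $M_\alpha$ is the $\alpha$th model. So Section 1 has established the spectra $\omega+1$, $\{0\}$ and $\emptyset$ of Theorem B, in unary languages.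

## 3. The spectrum $\{0,\dots,p\}$ in arity $p+1$, and why the arity grows

The predicate $Z_e$ tests one nonalgebraic point. To spoil exactly the models of dimension above $p$, it is natural to test $p+1$ independent points with one relation. Fix $p\ge1$ and use, besides the $V_n$, relations $R_e$ of arity $p+1$. Let $e$ code $(n_e,\bar b_e)$ with $\bar b_e\in\omega^{p+1}$, let $s_e$ be the least $s$ such that $\varphi_{n_e}$ outputs "false" on $R_e(\bar b_e)$ within $s$ steps ($\infty$ if there is none), and put
$$R_e=\emptyset \text{ if } s_e=\infty,\qquad R_e=\{\text{tuples of distinct points outside }\{d_n:n<s_e\}\}\text{ if }s_e<\infty.$$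
This is quantifier-free definable in $T_0^+$, so as before $M_\alpha$ is the $\alpha$th model of a strongly minimal disintegrated theory.

If $\alpha\le p$, then $M_\alpha$ is computable. Indeed, a tuple with a repetition is not in $R_e$, and a tuple of $p+1$ distinct points of $M_\alpha$ contains some named point. If $d_n$ is the one of least index in it, the tuple is in $R_e$ if and only if $s_e\le n$. If $q\ge p+1$, then $M_q$ is not computable, by the argument of Section 1 applied to an independent tuple $\bar b$ of length $p+1$. So the spectrum is $\{0,\dots,p\}$.

This does not touch the conjecture, because the arity is $p+1$. With relations of arity $m\le p$, the same construction diagonalizes against independent $m$-tuples, and these already exist in $M_m$. So it destroys $M_m,M_{m+1},\dots$, including $M_p$. The trouble is that in these structures all independent $m$-tuples have the same type. A presentation of $M_p$ must answer $R_e$ on one of them at a finite stage, and a later change of the generic value of $R_e$ contradicts that answer.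

We therefore need relations of fixed arity such that a change defeats every $(p+1)$-tuple of independent points, while any answers already given on $p$ independent points stay correct.

## 4. Two colors for two orbits

The pigeonhole principle turns a statement about $p+1$ objects into statements about pairs: if each object gets one of $p$ colors, the objects cannot be pairwise of different colors. We cannot color points by unary predicates with infinite classes, since in a strongly minimal theory of two disjoint definable sets at most one is infinite. So every point $x$ will own all $p$ colors: it has $p$ children $f_1x,\dots,f_px$, and a color belongs to a pair (point, child). A relation between two such pairs has arity $4$.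

Here is one gadget with $p=2$, done by hand. Before a switch there is one letter $f_0$. The relation $P(x,y)$ says $y=f_0x$, and $E(x,y,x',y')$ says just $P(x,y)\wedge P(x',y')$. Suppose the finite part built so far consists of the points $(f_0^a,i)$ with $|a|\le2$ and $i\in\{1,2\}$, where $i$ names the orbit. Suppose that an opponent has now shown us three points $b_0,b_1,b_2$, which it should regard as independent, with $y_0,y_1,y_2$ such that $P(b_u,y_u)$ and $E(b_u,y_u,b_v,y_v)$ for $u<v$. We switch: the group becomes the free group on $f_1,f_2$, $P(x,y)$ now means $y=f_1x$ or $y=f_2x$, and for $x,x'$ independent $E$ demands different colors. If $b_0,b_1,b_2$ are independent, two of the $y_u$ have the same color, and the opponent is wrong.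

Our own finite part must survive. The old child $f_0x$ has to become $f_1x$ or $f_2x$, and the choice depends on the orbit:
$$(f_0^a,1)\mapsto(f_1^a,1),\qquad (f_0^a,2)\mapsto(f_2^a,2).$$
The relation $P$ between old points is unchanged, since $f_i^b=f_jf_i^a$ means $j=i$ and $b=a+1$. For old $x$ in orbit $1$ and old $x'$ in orbit $2$ the old children have colors $1$ and $2$, so $E$ still holds. The theory does not see the choice, as all orbits are isomorphic after the switch.

Two old points of the same orbit have old children of the same color. We save $E$ by a finite exception: $E$ also holds when $x'\in Wx$, where $W=\{f_1^n,f_2^n:|n|\le4\}$. Both families are needed, because the definition cannot know the orbit. Finally, there will be an orbit $0$ containing a named point $d=(1,0)$. Say we send $(f_0^a,0)$ to $(f_1^a,0)$; then orbits $0$ and $1$ have the same color. But the points of orbit $0$ are algebraic, so a second finite exception is definable: $E$ also holds when $x$ or $x'$ lies in $Hd$, $H=\{f_1^a:|a|\le2\}$. Neither exception concerns independent points.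

With many gadgets one more thing must be watched. When $e$ switches, $W_e$ may contain words with the letter $f_{e',0}$ of another gadget, and that letter may split later, differently in different orbits. So $W_e$ must be replaced by all images of itself, and we have to be sure that no word outside $W_e$ enters in this way. A retraction that merges the split letters again will guarantee this. We now set this up.

## 5. Letters that split: the groups $F_s$ and $G$

**Data.** We are given a computable function $e\mapsto k_e\ge1$ and, for each $e$, an activation stage $t_e$ and a switching stage $s_e$ in $\omega\cup\{\infty\}$. We require that $t_e<s_e$ if $t_e<\infty$; that $s_e=\infty$ if $t_e=\infty$; that the relations $t_e\le s$ and $s_e\le s$ are decidable in $(e,s)$; that $t_e\ge e$; and that some $t_e$ is finite.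

At stage $s$ gadget $e$ has no letter if $s<t_e$, the single letter $f_{e,0}$ if $t_e\le s<s_e$, and the letters $f_{e,1},\dots,f_{e,k_e}$ if $s_e\le s$. Formally,
$$I_s=\{(e,0):t_e\le s<s_e\}\cup\{(e,j):s_e\le s,\ 1\le j\le k_e\},$$
$$I=\{(e,0):t_e<\infty=s_e\}\cup\{(e,j):s_e<\infty,\ 1\le j\le k_e\}.$$
Let $F_s$ and $G$ be the free groups on the letters $f_{e,j}$ with $(e,j)$ in $I_s$ and in $I$ respectively. Since $t_e\le s$ implies $e\le s$, the set $I_s$ is finite and computable from $s$. Since some $t_e$ is finite, $I\ne\emptyset$, and $G$ is infinite. Let $B_s\subseteq F_s$ be the finite set of reduced words of length $\le s$.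

Running example: $k_0=k_1=2$, $t_0=0$, $s_0=2$, $t_1=1$, $s_1=4$, and $t_e=\infty$ for $e\ge2$. Then $I_0=\{(0,0)\}$, $I_1=\{(0,0),(1,0)\}$, $I_2=I_3=\{(0,1),(0,2),(1,0)\}$, and $I_s=I=\{(0,1),(0,2),(1,1),(1,2)\}$ for $s\ge4$.

**Substitutions.** For $i\in\omega$ let $c(e,i)=i$ if $1\le i\le k_e$, and $c(e,i)=1$ otherwise. This is the color that orbit $i$ receives when $e$ switches. Let $\theta^i_s:F_s\to F_{s+1}$ be the homomorphism with $f_{e,0}\mapsto f_{e,c(e,i)}$ if $s_e=s+1$, fixing all other letters. Let $\theta^i_{s,t}:F_s\to F_t$ for $t\ge s$ be the composites. Let $\theta^i_{s,\infty}:F_s\to G$ replace $f_{e,0}$ by $f_{e,c(e,i)}$ whenever $s<s_e<\infty$ and fix the other letters.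

We need four facts.

First, $\theta^i_{s,\infty}=\theta^i_{t,\infty}\theta^i_{s,t}$ for $t\ge s$: a letter $f_{e,0}$ with $s<s_e<\infty$ is replaced by the first map applied if $s_e\le t$ and by the second otherwise, and all other letters are fixed by both.

Second, for fixed $e$ the letters with first index $e$ in $F_s$ are none, or $f_{e,0}$ alone, or $f_{e,1},\dots,f_{e,k_e}$, and the last kind are fixed. So all these maps send distinct letters to distinct letters and preserve first indices. They carry reduced words to reduced words, letter by letter. Hence they are injective and preserve length; in particular $\theta^i_{s,t}(B_s)\subseteq B_t$.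

Third, if $K$ is the maximum of the $k_e$ with $t_e\le s$ (and $K=0$ if there are none), then $\theta^i_s=\theta^0_s$ for $i>K$, since $c(e,i)=1=c(e,0)$ for $i>k_e$. So a union over $i\in\omega$ of sets $\theta^i_s(\cdot)$ is effectively a finite union.

Fourth, merging undoes splitting. Let $\pi_s:F_{s+1}\to F_s$ be the homomorphism with $f_{e,j}\mapsto f_{e,0}$ if $s_e=s+1$, $f_{e,0}\mapsto1$ if $t_e=s+1$, and all other letters fixed. It is well defined. If $s_e=s+1$, then $t_e\le s<s_e$, so $f_{e,0}$ is a letter of $F_s$. A letter of $F_{s+1}$ of neither of the two kinds is a letter of $F_s$. Clearly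
$$\pi_s\theta^i_s=\mathrm{id}\quad\text{for every } i. \tag{1}$$
The point is that one map $\pi_s$ serves all $i$.

## 6. The finite exception sets $W_e$ and $H_e$

Suppose $s_e<\infty$. Since $s_e>t_e\ge0$, the stage $s_e-1$ exists. For $s\ge s_e$ define finite subsets of $F_s$ by
$$W_{e,s_e}=\bigcup_{i\in\omega}\theta^i_{s_e-1}\big(B_{s_e-1}B_{s_e-1}^{-1}\big),\qquad W_{e,s+1}=\bigcup_{i\in\omega}\theta^i_s(W_{e,s}),$$
$$H_{e,s_e}=\theta^0_{s_e-1}(B_{s_e-1}),\qquad H_{e,s+1}=\theta^0_s(H_{e,s}).$$
They are uniformly computable in $(e,s)$ for $s\ge s_e$.

In the running example, $B_1B_1^{-1}$ consists of the reduced words of length $\le2$ in $f_{0,0},f_{1,0}$. So $W_{0,2}$ contains $f_{0,1}f_{1,0}$ and $f_{0,2}f_{1,0}$, the images of $f_{0,0}f_{1,0}$ under $\theta^1_1$ and $\theta^2_1$. It does not contain $f_{0,1}f_{0,2}$, because no single $\theta^i_1$ uses both letters. When gadget $1$ switches, $W_{0,4}$ receives $f_{0,1}f_{1,1}$ and also $f_{0,1}f_{1,2}$, a word that no single orbit produces from stage $1$. The next lemma says that such words do no harm.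

**Lemma 2.** Let $s_e<\infty$. (a) There is $s^*\ge s_e$ such that $W_{e,s}=W_{e,s^*}$ and $H_{e,s}=H_{e,s^*}$ for all $s\ge s^*$, and all letters occurring in these sets belong to $I$. Call these finite subsets of $G$ $W_e$ and $H_e$. (b) For all $i$, all $s\ge s_e$ and all $u\in F_s$,
$$u\in W_{e,s}\iff\theta^i_{s,\infty}(u)\in W_e,\qquad\quad u\in H_{e,s}\iff\theta^0_{s,\infty}(u)\in H_e. \tag{2}$$

*Proof.*

**Step 1: the sets stabilize.** This step makes $W_e,H_e$ meaningful. Let $Q$ be the finite set of first indices of letters in $F_{s_e}$. Since the maps $\theta^i_s$ preserve first indices, all elements of $W_{e,s}$ and $H_{e,s}$ use only letters with first index in $Q$. Let $s^*\ge s_e$ be at least every finite $s_{e'}$ with $e'\in Q$. For $s\ge s^*$ no $e'\in Q$ has $s_{e'}=s+1$, so every $\theta^i_s$ fixes all letters with first index in $Q$, and the sets no longer change. A letter occurring is $f_{e',j}$ with $(e',j)\in I_{s^*}$ and $e'\in Q$. If $s_{e'}<\infty$, then $s_{e'}\le s^*$ and $j\ge1$; if $s_{e'}=\infty$, then $j=0$. In both cases $(e',j)\in I$.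

**Step 2: membership persists for one stage.** This step shows that no word enters or leaves by accident. If $u\in W_{e,s}$, then $\theta^i_s(u)\in W_{e,s+1}$ by definition. Conversely, let $\theta^i_s(u)\in W_{e,s+1}$, say $\theta^i_s(u)=\theta^{i'}_s(w)$ with $w\in W_{e,s}$. Apply $\pi_s$: by (1), $u=w\in W_{e,s}$. For $H$, the equivalence $u\in H_{e,s}\iff\theta^0_s(u)\in H_{e,s+1}$ is immediate from the injectivity of $\theta^0_s$.

**Step 3: passage to the limit.** This step turns Step 2 into (2). Iterating, $u\in W_{e,s}\iff\theta^i_{s,t}(u)\in W_{e,t}$ for all $t\ge s$. Choose $t\geq s$ so large that $W_{e,t}=W_e$, $H_{e,t}=H_e$, and $t\ge s_{e'}$ for every first index $e'$ occurring in $u$ with $s_{e'}<\infty$. Then $\theta^i_{t,\infty}$ fixes $\theta^i_{s,t}(u)$, so $\theta^i_{s,t}(u)=\theta^i_{s,\infty}(u)$, and the claim for $W$ follows. The claim for $H$ follows in the same way with $i=0$. $\square$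

## 7. The structures $M_\alpha$ and their theory

For $\alpha\le\omega$ let
$$M_\alpha=G\times\{i\in\omega:i=0\text{ or }1\le i\le\alpha\},\qquad h(g,i)=(hg,i).$$
This is a free action of $G$. Let $d=(1,0)$ and $D=Gd$, which is orbit $0$. Interpret $L$ as follows.

* $U=\{d\}$.
* $P_e(x,y)$ iff $y=f_{e,j}x$ for some $(e,j)\in I$.
* $E_e(x,y,x',y')$ iff there are $(e,j),(e,k)\in I$ with $y=f_{e,j}x$, $y'=f_{e,k}x'$, and: $s_e=\infty$, or $j\ne k$, or $x\in H_ed$, or $x'\in H_ed$, or $x'\in W_ex$.

Since the action is free, $j$ and $k$ are determined by $x,y,x',y'$.

A small instance, taking just the group $\langle f\rangle\cong\mathbb Z$ (one gadget that never switches): each orbit is a copy of $\mathbb Z$, $P_e$ is the successor relation, and $M_\alpha$ consists of one copy with a marked point $d$ and $\alpha$ copies without.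

Let $T^+$ be the theory of free $G$-sets with a constant, in the language with a unary function for each $g\in G$ and a constant $d$: $1x=x$, $g(hx)=(gh)x$, and $gx\ne x$ for $g\ne1$. All symbols of $L$ are quantifier-free definable in $T^+$, because $H_e$, $W_e$ and the numbers $k_e$ are finite, and the definitions do not depend on $\alpha$. Let $T$ be the set of $L$-consequences of $T^+$ with these definitions.

**Proposition 3.** $T$ is complete, strongly minimal and disintegrated, with $\mathrm{acl}_L(A)=G(A\cup\{d\})$. In $M_\alpha$ a set is independent iff its elements lie outside $D$ and in distinct orbits, and $M_\alpha$ is the $\alpha$th model of $T$. The orbits are exactly the connected components of the graph formed by all $P_e$-edges.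

*Proof.*

**Step 1: $T^+$ is complete with quantifier elimination.** This makes all definable sets visible. Let $A\models T^+$. Since $A$ is infinite and $G$ is countable, compactness gives an uncountable elementary extension of $A$, which has uncountably many orbits. By Löwenheim–Skolem, the type over $\emptyset$ of any finite tuple of $A$ is realized in a countable model with infinitely many orbits. Let $\bar a,\bar b$ have the same quantifier-free type in two such models. Then $gd\mapsto gd$, $ga_l\mapsto gb_l$ is a well-defined isomorphism of $G\{d,\bar a\}$ onto $G\{d,\bar b\}$. These are unions of finitely many orbits, so both complements consist of countably infinitely many regular orbits, and the map extends to an isomorphism of the models. So quantifier-free types determine complete types, and $T^+$ has quantifier elimination. For the empty tuple: all models satisfy the same quantifier-free sentences, since $gd=hd$ iff $g=h$; so $T^+$ is complete.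

**Step 2: $T^+$ is strongly minimal and $\mathrm{acl}^+(A)=G(A\cup\{d\})$.** Modulo $T^+$, each atomic formula involving $x$ is equivalent to true, false, $x=gy$ with $y$ another variable, or $x=gd$. So if $n$ atomic subformulas occur in a quantifier-free $\phi(x,\bar y)$, then $\phi(x,\bar a)$ has constant truth value off at most $n$ points. This gives strong minimality. The inclusion $\mathrm{acl}^+(A)\supseteq G(A\cup\{d\})$ is clear. Conversely, a formula over $A$ that is true of some $b\notin G(A\cup\{d\})$ has its generic truth value at $b$, so it is true of cofinitely many elements, and it does not witness that $b$ is algebraic.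

**Step 3: descent to $T$.** We apply Lemma 1. $T$ is complete and strongly minimal. By quantifier elimination $M_\alpha\preceq M_\beta$ for $\alpha\le\beta$ as models of $T^+$, hence also as $L$-structures, and all $M_\alpha$ are models of $T$. Let $N\models T$, let $N'$ be as in Lemma 1, and let $A\subseteq N$. Then $\mathrm{acl}_L(A)\subseteq G(A\cup\{d\})$, computed in $N'$. Conversely, $d\in\mathrm{acl}_L(\emptyset)$ because of $U$. For every $x$ the formulas $P_e(x,\cdot)$ and $P_e(\cdot,x)$ have at most $k_e$ solutions, so $\mathrm{acl}_L(A)$ is closed under all $f_{e,j}^{\pm1}$ with $(e,j)\in I$, and these generate $G$. Thus $\mathrm{acl}_L(A)=G(A\cup\{d\})$. For $A\ne\emptyset$ this is $\bigcup_{a\in A}G\{a,d\}=\bigcup_{a\in A}\mathrm{acl}_L(\{a\})$, so $T$ is disintegrated.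

**Step 4: dimension and components.** We identify $M_\alpha$ in the list of models. By Step 3, $\mathrm{acl}_L(A)$ in $M_\alpha$ is the union of $D$ and the orbits that meet $A$. So independence is as stated, a maximal independent set has one point in each of the orbits $1\le i\le\alpha$, $i\in\omega$, and $\dim M_\alpha=\alpha$. Since the letters of $I$ generate $G$, two points lie in one orbit iff a path of $P_e$-edges, used in either direction, joins them. $\square$

## 8. Pigeonhole for $k_e$ colors

The next lemma describes what an opponent sees before and after a switch.

**Lemma 4.** (a) If $t_e<\infty=s_e$, then for all $b_0,\dots,b_r\in M_\alpha$ there are $y_u$ with $P_e(b_u,y_u)$ for all $u$ and $E_e(b_u,y_u,b_v,y_v)$ for all $u<v$.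
(b) If $s_e<\infty$ and $b_0,\dots,b_{k_e}\in M_\alpha$ are independent, then no such $y_0,\dots,y_{k_e}$ exist.

*Proof.* (a) Take $y_u=f_{e,0}b_u$; since $s_e=\infty$, there is no further condition in $E_e$. (b) Suppose there are such $y_u$, and write $y_u=f_{e,j_u}b_u$ with $j_u\in\{1,\dots,k_e\}$. There are $k_e+1$ indices $u$ and $k_e$ colors, so $j_u=j_v$ for some $u<v$. By independence $b_u,b_v\notin D$, so $b_u,b_v\notin H_ed$; and $b_u,b_v$ lie in different orbits, so $b_v\notin W_eb_u$. Since $s_e<\infty$, all clauses fail, and $E_e(b_u,y_u,b_v,y_v)$ is false. This is a contradiction. $\square$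

## 9. Presenting $M_\alpha$ when there are enough colors

The next lemma says that $M_\alpha$ is computable if every gadget that switches has at least $\alpha$ colors. For Theorem A this is all we need: take $\mathcal D=\emptyset$ below, so that hypothesis 2 is empty and all primes in the proof can be ignored. For the spectrum $\omega$ in Section 11 we also allow some gadgets $e\in\mathcal D$ to have too few colors, provided that we can wait until a stage $r_e$ at which it is certain that they will not switch later. Their letters are not used before $r_e$.

**Lemma 5.** Let $\alpha<\omega$, let $\mathcal D\subseteq\omega$ be computable, and for $e\in\mathcal D$ let $r_e\in\omega\cup\{\infty\}$ with $r_e\ge t_e$ and "$r_e\le s$" decidable, such that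

1. every $e\notin\mathcal D$ with $s_e<\infty$ has $k_e\ge\alpha$;
2. for $e\in\mathcal D$: if $t_e<\infty$, then $r_e<\infty$ and ($s_e\le r_e$ or $s_e=\infty$).

Then $M_\alpha$ has a computable presentation.

*Proof.*

**Step 1: finite pieces with $M_\alpha$ as their limit.** We build $M_\alpha$ from finite sets on which the splitting of letters in orbit $i$ is performed by $\theta^i_s$. Let
$$I'_s=\{(e,j)\in I_s:e\notin\mathcal D\text{ or }r_e\le s\},\quad F'_s=\langle f_{e,j}:(e,j)\in I'_s\rangle,\quad B'_s=B_s\cap F'_s.$$
The maps $\theta^i_s$ preserve first indices, and $r_e\le s$ implies $r_e\le s+1$. So $\theta^i_s(F'_s)\subseteq F'_{s+1}$ and $\theta^i_s(B'_s)\subseteq B'_{s+1}$. Let $X_s=B'_s\times\{0,\dots,\alpha\}$, and define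
$$\iota_s:X_s\to X_{s+1},\ (u,i)\mapsto(\theta^i_s(u),i),\qquad \iota_{s,\infty}:X_s\to M_\alpha,\ (u,i)\mapsto(\theta^i_{s,\infty}(u),i).$$
These maps are injective, and $\iota_{s,\infty}=\iota_{s+1,\infty}\iota_s$.

The images of the $\iota_{s,\infty}$ cover $M_\alpha$. Let $g\in G$; it uses finitely many letters of $I$. For large $s$ these lie in $I_s$. They also lie in $I'_s$ for large $s$, since by hypothesis 2 we have $r_e<\infty$ for those $e\in\mathcal D$ that occur. Being letters of $I$, they are fixed by $\theta^i_{s,\infty}$. If also $s$ is at least the length of $g$, then $(g,i)\in X_s$ and $\iota_{s,\infty}(g,i)=(g,i)$.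

**Step 2: a numbering by $\omega$.** We turn the limit into a presentation. The sets $X_s$ and the injections $\iota_s$ are uniformly computable. List $X_0$, then $X_1\setminus\iota_0(X_0)$, then $X_2\setminus\iota_1(X_1)$, and so on. Each element of $M_\alpha$ is represented exactly once, and $M_\alpha$ is infinite, so this is a bijection $\omega\to M_\alpha$. From $n_1,\dots,n_r\in\omega$ we can compute an $s$ and $x_1,\dots,x_r\in X_s$ that represent the corresponding elements. It therefore suffices to decide, uniformly in $s$ and in the relation symbol, the atomic relations of $M_\alpha$ on $\iota_{s,\infty}(X_s)$. Write $\bar x$ for $\iota_{s,\infty}(x)$.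

**Step 3: deciding $U$.** By injectivity, $U(\overline{(u,i)})$ holds iff $u=1$ and $i=0$.

**Step 4: deciding $P_e$.** We show that the current letters already tell the truth:
$$P_e(\overline{(u,i)},\overline{(v,i')})\iff i=i'\text{ and }v=f_{e,j}u\text{ for some }(e,j)\in I'_s. \tag{3}$$
For $\Leftarrow$, apply $\theta^i_{s,\infty}$ to $v=f_{e,j}u$; it sends $f_{e,j}$ to some letter $f_{e,j'}$ with $(e,j')\in I$. For $\Rightarrow$, clearly $i=i'$, and $\theta^i_{s,\infty}(vu^{-1})=f_{e,j'}$ for some $(e,j')\in I$. The image of $F'_s$ under $\theta^i_{s,\infty}$ is the subgroup generated by a subset $J$ of the free basis of $G$, and a basis element lies in $\langle J\rangle$ only if it is in $J$. As first indices are preserved, $f_{e,j'}=\theta^i_{s,\infty}(f_{e,j})$ for some $(e,j)\in I'_s$, and $vu^{-1}=f_{e,j}$ by injectivity. Moreover, if $s_e\le s$ or $s_e=\infty$, then $j'=j$; if $s<s_e<\infty$, then $j=0$ and $j'=c(e,i)$.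

**Step 5: deciding $E_e$ when $s_e>s$.** This is the heart of the matter: we must answer before we know whether $e$ will ever switch. Let $x=(u,i)$, $y=(v,i_1)$, $x'=(u',i')$, $y'=(v',i'_1)$ be in $X_s$. By (3), $E_e(\bar x,\bar y,\bar x',\bar y')$ is false unless
$$i_1=i,\quad i'_1=i',\quad v=f_{e,j}u,\quad v'=f_{e,k}u'\quad\text{with }(e,j),(e,k)\in I'_s. \tag{4}$$
Assume (4), here and in Step 6. Whether $s_e>s$ is decidable. If $s_e>s$, we claim that $E_e(\bar x,\bar y,\bar x',\bar y')$ is true.

If $s_e=\infty$, this holds by definition. Let $s<s_e<\infty$. Then $e\notin\mathcal D$: if $e\in\mathcal D$, then $r_e\le s$ because $e$ has a letter in $I'_s$, and hypothesis 2 gives $s_e\le r_e\le s$ or $s_e=\infty$, which is not the case. So $k_e\ge\alpha$ by hypothesis 1. We go through the possible orbits.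

* If $i=0$: $\theta^0_{s,s_e-1}(u)\in B_{s_e-1}$, so $\theta^0_{s,s_e}(u)\in H_{e,s_e}$. By (2), $\theta^0_{s,\infty}(u)\in H_e$, that is, $\bar x\in H_ed$. If $i'=0$, then $\bar x'\in H_ed$ in the same way.
* If $i,i'\ge1$ and $i\ne i'$: since $i,i'\le\alpha\le k_e$, the colors are $c(e,i)=i$ and $c(e,i')=i'$, and these are different.
* If $i=i'\ge1$: $\theta^i_{s,s_e-1}(u'u^{-1})\in B_{s_e-1}B_{s_e-1}^{-1}$, so $\theta^i_{s,s_e}(u'u^{-1})\in W_{e,s_e}$. By (2), $\theta^i_{s,\infty}(u'u^{-1})\in W_e$, that is, $\bar x'\in W_e\bar x$.

In each case a clause of the definition of $E_e$ holds.

**Step 6: deciding $E_e$ when $s_e\le s$.** Now the switch is behind us and we read off the definition. By Step 4 the indices $j,k$ are preserved. By freeness of the action and (2), under (4) the relation $E_e(\bar x,\bar y,\bar x',\bar y')$ holds iff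
$$j\ne k,\ \text{ or }\ i=0\wedge u\in H_{e,s},\ \text{ or }\ i'=0\wedge u'\in H_{e,s},\ \text{ or }\ i=i'\wedge u'u^{-1}\in W_{e,s}.$$
This is decidable. $\square$

The second bullet in Step 5 is the only place where the number of colors matters, and it is the counterpart of Lemma 4(b).

## 10. The spectrum $\{0,\dots,p\}$ in arity four

*Proof of Theorem A.* Fix $p\ge1$.

**Step 1: the data.** We point one gadget at each potential copy with a guessed independent $(p+1)$-tuple. Let $e$ code, bijectively, the pairs $(n_e,\bar b_e)$ with $n_e\in\omega$ and $\bar b_e=(b_0,\dots,b_p)\in\omega^{p+1}$. Put $k_e=p$ and $t_e=e$. Let $s_e$ be the least $s>e$ such that for some $\bar y\in\{0,\dots,s\}^{p+1}$, within $s$ steps $\varphi_{n_e}$ outputs "true" on $P_e(b_u,y_u)$ for all $u$ and on $E_e(b_u,y_u,b_v,y_v)$ for all $u<v$; let $s_e=\infty$ if there is none. These data use only outputs of the $\varphi_n$ on atomic sentences, without reference to $T$, so there is no circularity. The requirements of Section 5 hold. Let $T$ be the resulting theory; by Proposition 3 it is strongly minimal and disintegrated, with $\alpha$th model $M_\alpha$.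

**Step 2: $M_\alpha$ is computable for $\alpha\le p$.** Apply Lemma 5 with $\mathcal D=\emptyset$; hypothesis 1 holds since $k_e=p\ge\alpha$.

**Step 3: $M_q$ is not computable for $p+1\le q\le\omega$.** Here the gadgets act. Suppose $N\cong M_q$ has universe $\omega$ and atomic diagram computed by $\varphi_n$. Let $\bar b$ be an independent $(p+1)$-tuple in $N$, and let $e$ code $(n,\bar b)$. If $s_e=\infty$, then Lemma 4(a) gives $\bar y$ in $N$ with $P_e(b_u,y_u)$ for all $u$ and $E_e(b_u,y_u,b_v,y_v)$ for all $u<v$. At some stage $\varphi_n$ confirms these facts, so $s_e<\infty$, a contradiction. So $s_e<\infty$, and by definition of $s_e$ the facts $P_e(b_u,y_u)$ and $E_e(b_u,y_u,b_v,y_v)$ hold in $N$ for some $\bar y$. This contradicts Lemma 4(b), as $\bar b$ is independent of length $k_e+1$.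

Hence the spectrum is exactly $\{0,\dots,p\}$. $\blacksquare$

These sets are different for different $p$, and the arity is always $4$. So the conjecture fails for every $m\ge4$.

## 11. The spectrum $\omega$

For Theorem B, the spectra $\emptyset$, $\{0\}$ and $\omega+1$ come from Sections 1 and 2, and $\{0,\dots,p\}$ with $p\ge1$ is Theorem A. What remains is the spectrum $\omega$: all $M_\alpha$ with $\alpha<\omega$ are computable, and $M_\omega$ is not.

Against $\varphi_i$ we can use $i+1$ colors and independent tuples of length $i+2$, since $M_\omega$ contains independent tuples of all finite lengths. For given $\alpha<\omega$ only finitely many $i$ have $i+1<\alpha$. But each such $i$ comes with infinitely many tuples, and gadgets with fewer than $\alpha$ colors that switch are not covered by hypothesis 1 of Lemma 5. The remedy is to treat the tuples for $\varphi_i$ one after another, and to pass to the next one only when the present one is seen to be dependent. A gadget whose tuple is seen dependent never switches afterwards, so a presentation of $M_\alpha$ can wait for that moment.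

**Step 1: the data.** Let $e=\langle i,n\rangle$ code pairs bijectively, put $k_e=i+1$, and let $\tau^i_0,\tau^i_1,\dots$ be a list of $\omega^{i+2}$, computable uniformly in $i$. Say that a tuple $\bar b$ is seen dependent for $i$ at stage $s$ if two of its entries at different positions are equal, or if within $s$ steps $\varphi_i$ confirms a path of length $\le s$ through numbers $\le s$, with consecutive elements related in some direction by some $P_{e'}$, $e'\le s$, leading from some $b_u$ either to some $b_v$ with $v\ne u$ or to an element $z$ for which $\varphi_i$ confirms $U(z)$. A path may have length $0$. This is decidable and monotone in $s$, and it refers only to outputs of $\varphi_i$. For $e=\langle i,n\rangle$ put: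

* $t_e$ = least $t\ge e$ such that $\tau^i_0,\dots,\tau^i_{n-1}$ are all seen dependent for $i$ at stage $t$;
* $s_e$ = least $s>t_e$ such that $\tau^i_n=(b_0,\dots,b_{i+1})$ is not seen dependent for $i$ at stage $s$, and for some $\bar y\in\{0,\dots,s\}^{i+2}$, $\varphi_i$ confirms within $s$ steps $P_e(b_u,y_u)$ for all $u$ and $E_e(b_u,y_u,b_v,y_v)$ for all $u<v$;
* $r_e$ = least $r\ge t_e$ such that $s_e\le r$ or $\tau^i_n$ is seen dependent for $i$ at stage $r$.

Each is $\infty$ if undefined, and $s_e=r_e=\infty$ if $t_e=\infty$. The requirements of Section 5 hold; for $e=\langle0,0\rangle$ the condition on $t_e$ is vacuous, so $t_{\langle0,0\rangle}<\infty$. The relation $r_e\le s$ is decidable. Let $T$ be the resulting theory.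

**Step 2: what $r_e$ tells us.** This step prepares hypothesis 2 of Lemma 5. If $r_e<\infty$, then $s_e\le r_e$ or $s_e=\infty$: if $s_e\not\le r_e$, then $\tau^i_n$ is seen dependent at stage $r_e$ and at all later stages, so no later stage can be $s_e$. If $r_e=\infty$, then $s_e=\infty$, because a finite $s_e$ is a candidate for $r_e$.

For each $i$, at most one $n$ has $t_{\langle i,n\rangle}<\infty=r_{\langle i,n\rangle}$. For such $n$, the tuple $\tau^i_n$ is never seen dependent, so $t_{\langle i,n'\rangle}=\infty$ for all $n'>n$. And since $t_{\langle i,n\rangle}<\infty$, each $\tau^i_{n'}$ with $n'<n$ is seen dependent at some stage, so $t_{\langle i,n'\rangle}<\infty$ implies $r_{\langle i,n'\rangle}<\infty$.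

**Step 3: $M_\alpha$ is computable for $\alpha<\omega$.** Let $R$ be the set of $e$ with $k_e<\alpha$ and $t_e<\infty=r_e$. By Step 2 it contains at most one $\langle i,n\rangle$ for each of the finitely many $i$ with $i+1<\alpha$; so $R$ is finite, and $\mathcal D=\{e:k_e<\alpha\}\setminus R$ is computable. Hypothesis 1: let $e\notin\mathcal D$ and $s_e<\infty$. Then $r_e<\infty$ by Step 2, so $e\notin R$, and hence $k_e\ge\alpha$. Hypothesis 2: let $e\in\mathcal D$ and $t_e<\infty$. Since $e\notin R$, $r_e<\infty$, and then $s_e\le r_e$ or $s_e=\infty$ by Step 2. Lemma 5 applies.

**Step 4: $M_\omega$ is not computable.** Suppose $\varphi_i$ computes the atomic diagram of $N\cong M_\omega$. By Proposition 3 the orbits are the components of the $P$-graph, and $U=\{d\}$. So a tuple from $N$ is seen dependent for $i$ at some stage iff it has a repeated entry, or two entries in one orbit, or an entry in $D$, that is, iff it is not an independent tuple of distinct elements. Let $n$ be least such that $\tau^i_n$ is independent with distinct entries, and let $e=\langle i,n\rangle$. All earlier tuples are seen dependent at some stage, so $t_e<\infty$; and $\tau^i_n$ is never seen dependent. If $s_e=\infty$,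 then Lemma 4(a) provides $\bar y$ in $N$, which $\varphi_i$ eventually confirms, so $s_e<\infty$, a contradiction. If $s_e<\infty$, the confirmed facts contradict Lemma 4(b), as $\tau^i_n$ is independent of length $i+2=k_e+1$.

So the spectrum is exactly $\omega$, and Theorem B is proved. $\blacksquare$

## 12. A version with $\mathrm{acl}(\emptyset)=\emptyset$

Suppose we insist on $\mathrm{acl}(A)=\bigcup_{a\in A}\mathrm{acl}(\{a\})$ also for $A=\emptyset$, that is, on $\mathrm{acl}(\emptyset)=\emptyset$. Then we drop everything that concerns orbit $0$.

Fix $p\ge1$ and take the data of Section 10, with the same $G$, $F_s$, $\theta^i_s$, $W_{e,s}$, $W_e$, but delete $U$ from $L$ and delete $d$, orbit $0$ and the sets $H_e$. For $1\le\alpha\le\omega$ let $M'_\alpha=G\times\{i\in\omega:1\le i\le\alpha\}$, with $P_e$ as before, and let $E_e(x,y,x',y')$ hold iff there are $(e,j),(e,k)\in I$ with $y=f_{e,j}x$, $y'=f_{e,k}x'$ and: $s_e=\infty$, or $j\ne k$, or $x'\in W_ex$.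

**Step 1: the theory.** We check that the arguments of Section 7 work without a constant. Let $T^+$ now be the theory of nonempty free $G$-sets. As before, the type of any finite tuple of a model is realized in a countable model with infinitely many orbits. If $\bar a,\bar b$ have the same quantifier-free type in two such models, then $ga_l\mapsto gb_l$ extends to an isomorphism. So $T^+$ has quantifier elimination (true and false being allowed as formulas), and for the empty tuple we obtain that $T^+$ is complete. Each atomic formula involving $x$ is equivalent to true, false, or $x=gy$ with $y$ another variable. So $T^+$ is strongly minimal, and a formula over $A$ that is true of some $b\notin GA$ is true of cofinitely many elements; hence $\mathrm{acl}^+(A)=GA$. Let $T$ be the set of $L$-consequences. By Lemma 1 it is complete and strongly minimal and $\mathrm{acl}_L(A)\subseteq GA$. The relations $P_e$ give the converse inclusion as in Section 7. So $\mathrm{acl}_L(A)=GA$ for every $A$; in particular $\mathrm{acl}_L(\emptyset)=\emptyset$, and the identity holds for all $A$.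

**Step 2: the models.** A set is independent in $M'_\alpha$ iff its elements lie in distinct orbits, so $\dim M'_\alpha=\alpha$. Since $\mathrm{acl}(\emptyset)=\emptyset$, every model has dimension $\ge1$. So the $M'_\alpha$ with $1\le\alpha\le\omega$ are all the countable models. By quantifier elimination they form an elementary chain, and $M'_1$ is the prime model.

**Step 3: which models are computable.** Lemma 4 holds with the same proof, without the remarks on $D$ and $H_e$. For $1\le\alpha\le p$, the proof of Lemma 5 with $\mathcal D=\emptyset$ and $X_s=B_s\times\{1,\dots,\alpha\}$ shows that $M'_\alpha$ is computable: Step 3 there is void; in Step 5 the first bullet does not occur, and the other two use only $W_e$ and $\alpha\le p=k_e$; in Step 6 the clauses with $H_{e,s}$ are dropped. For $p+1\le q\le\omega$, Step 3 of Section 10 shows word for word that $M'_q$ is not computable.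

So exactly the models of dimension $1,\dots,p$ are computable. The spectrum is $\{1,\dots,p\}$ if the chain is indexed by dimension, and $\{0,\dots,p-1\}$ if it is indexed starting with $0$ at the prime model. With either indexing, arity $4$ again gives infinitely many spectra. $\blacksquare$
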